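\title{Symplectic complex cones without a global star algebra}

\begin{abstract}
A star algebra on a complex cone is a sheaf of algebras that is locally given by a star product on formal series of homogeneous holomorphic functions; the leading term of its commutator is a Poisson bracket homogeneous of degree $-1$. We show that such a bracket need not come from a global star algebra, even when it is symplectic: there are counterexamples in every even dimension $d\ge 8$. The proof rests on a necessary condition in $H^2(\Sigma,\mathcal O)$, valid on every symplectic cone $\Sigma$, which relates a quadratic expression in a class of $H^1(\Sigma,\Omega^1)$ to the square of the Atiyah class of the tangent bundle. The counterexamples are built from an elliptic bundle over the square of the Fermat quartic surface. We also show that a star algebra does exist on a symplectic cone whose basis is Stein or projective.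
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Star algebras on complex cones}

The symbols of differential operators multiply by a formula that begins with the ordinary product and continues with bidifferential terms of lower and lower degree in the cotangent variables. A star algebra keeps this structure and forgets the operators.

Manifolds are paracompact. A \emph{complex cone} is a complex manifold $\Sigma$ with a free, proper holomorphic action $(\lambda,x)\mapsto\lambda x$ of $\mathbf C^\times$. The quotient $Y=B\Sigma=\Sigma/\mathbf C^\times$ is its \emph{basis}, and $p:\Sigma\to Y$ is a holomorphic principal $\mathbf C^\times$-bundle. The holomorphic functions on $p^{-1}(V)$ with $f(\lambda x)=\lambda^kf(x)$ are the sections over $V$ of a line bundle $\mathcal O(k)$ on $Y$; they are called homogeneous of degree $k$. Let $\widehat{\mathcal O}$ be the sheaf on $Y$ of formal series $f=\sum_{k\le k_0}f_k$ with $f_k$ homogeneous of degree $k$, and let $\widehat{\mathcal O}_{\le k}$ be the subsheaf of series that begin in degree at most $k$. A multidifferential operator on $p^{-1}(V)$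 is homogeneous of degree $-k$ if it sends homogeneous arguments to a homogeneous function whose degree is the sum of their degrees minus $k$.

\begin{definition}\label{def:star}
A \emph{star product} over an open set $V\subset Y$ is an associative unitary product on $\widehat{\mathcal O}|_V$ of the form
\[
B(f,g)=fg+\sum_{k\ge1}B_k(f,g),
\]
where $B_k$ is a holomorphic bidifferential operator on $p^{-1}(V)$, homogeneous of degree $-k$, with $B_k(1,f)=B_k(f,1)=0$. Let $\widehat{\mathcal D}_-^\times$ be the sheaf of groups of formal operators $P=1+\sum_{k\ge1}P_k$, with $P_k$ a holomorphic differential operator homogeneous of degree $-k$. A \emph{star algebra} on $\Sigma$ is a sheaf $\mathcal A$ of $\mathbf C$-algebras on $Y$ that is locally isomorphic to $\widehat{\mathcal O}$ with a star product, in such a way that the transition maps are sections of $\widehat{\mathcal D}_-^\times$.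
\end{definition}

The transition maps do not change the term of highest degree of a series. So $\operatorname{gr}\mathcal A\simeq\widehat{\mathcal O}$ canonically, and the leading term of the commutator,
\[
\{f,g\}=B_1(f,g)-B_1(g,f),
\]
does not depend on the local presentation. It is a holomorphic Poisson bracket on $\Sigma$, homogeneous of degree $-1$, called the bracket \emph{associated with} $\mathcal A$. It measures, to first order, how far $\mathcal A$ is from being commutative. The question of this paper is whether this first-order datum can be prescribed.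

\begin{quote}
\emph{Let $\{\,,\}$ be a holomorphic Poisson bracket on a complex cone $\Sigma$, homogeneous of degree $-1$. Is it the bracket associated with a star algebra on $\Sigma$? Is this so at least when the bracket is symplectic, that is, nondegenerate?}
\end{quote}

The question is posed in \cite{CSA}, where it is left open, also in the symplectic case. We recall the context from \cite{CSA}. In the real $C^\infty$ setting every such bracket comes from a global star product (Kontsevich; in the symplectic case also Guillemin and Boutet de Monvel, De Wilde--Lecomte, and Fedosov). Kontsevich's formula produces a star product from a Poisson bracket on an affine space, and it works without modification for $\Sigma=\mathbf C^n\times\mathbf C^\times$. The passage from local to global, however, uses partitions of unity, and this argument does not work on a complex manifold.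

One elementary principle is used several times: \emph{a holomorphic multidifferential operator on an open subset of $\mathbf C^N$ that vanishes on polynomials is zero}, because polynomials have arbitrary finite jets at every point. We call it the \emph{jet principle}.

\begin{example}[cotangent bundles]\label{ex:cotangent}
Let $X'$ be a complex manifold and $\Sigma=T^*X'\setminus0$, with $\mathbf C^\times$ acting on the fibers. In local coordinates $x$ with dual coordinates $\xi$, a differential operator $A$ has the symbol $a(x,\xi)=e^{-\langle x,\xi\rangle}Ae^{\langle x,\xi\rangle}$, and by the Leibniz rule the symbol of a composite is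
\[
a\star b=\sum_\alpha\frac1{\alpha!}\,\partial_\xi^\alpha a\;\partial_x^\alpha b .
\]
The terms with $|\alpha|=k$ form an operator $B_k$ of degree $-k$. Let $x'=\kappa(x)$ be other coordinates and $\xi'$ the dual ones, so that $\xi={}^t\kappa'(x)\xi'$ at the same point of $T^*X'$. Put $\epsilon_x(z)=\kappa(z)-\kappa(x)-\kappa'(x)(z-x)$. The Leibniz rule gives for the new symbol
\[
a'=e^{-\langle\kappa(x),\xi'\rangle}Ae^{\langle\kappa(x),\xi'\rangle}=\sum_\alpha\frac{c_\alpha}{\alpha!}\,\partial_\xi^\alpha a,\qquad c_\alpha=\partial_z^\alpha e^{\langle\epsilon_x(z),\xi'\rangle}\big|_{z=x}.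
\]
Since $\epsilon_x$ vanishes to order $2$ at $x$, we have $c_0=1$, and $c_\alpha$ is a polynomial in $\xi'$ of degree at most $|\alpha|/2$. Its part of degree $j$, multiplied by $\partial_\xi^\alpha$, has degree $j-|\alpha|\le-|\alpha|/2$. Hence $a'=Pa$ with $P$ a section of $\widehat{\mathcal D}_-^\times$. Associativity of $\star$, multiplicativity of $P$ and the cocycle identity for three charts are, order by order, identities between multidifferential operators. They hold on homogeneous polynomials in $\xi$, because differential operators form a sheaf of associative algebras and the contribution of each order has its own degree. By the jet principle they hold identically. This star algebra is the sheaf of formal microdifferential operators, and its bracket is $\{a,b\}=\sum_k(\partial_{\xi_k}a\,\partial_{x_k}b-\partial_{x_k}a\,\partial_{\xi_k}b)$.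
\end{example}

Every symplectic cone is locally isomorphic to the cone of this example (Lemma~\ref{lem:darboux}), so local existence is no issue, and the real case suggests a positive answer. Theorem~\ref{thm:exist} and Corollary~\ref{cor:exist} below confirm this guess for the bases one would test first. It is nevertheless wrong.

\subsection{Results}

\begin{theorem}\label{thm:main}
For each even $d\ge8$ there is a symplectic complex cone of dimension $d$, with bracket homogeneous of degree $-1$, whose bracket is not the Poisson bracket associated with any global star algebra.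
\end{theorem}

The symplectic case is contained in the general one, so both questions have a negative answer.

The proof uses a necessary condition. In local holomorphic coordinates write $\{f,g\}=\Pi^{ab}\partial_af\,\partial_bg$, with summation over repeated indices. For a $(2,q)$-form put $\iota_\Pi(dx^a\wedge dx^b\wedge\psi_{ab})=\Pi^{ab}\psi_{ab}$, where the $\psi_{ab}$ are $(0,q)$-forms. For a $(0,1)$-form $e=(e_a)$ with values in $\Omega^1_\Sigma$ put $\Pi(e,e)=\Pi^{ab}e_a\wedge e_b$. For a holomorphic vector bundle $F$ let $\operatorname{tr}\operatorname{at}(F)^2\in H^2(\Sigma,\Omega^2)$ be the Dolbeault class of $\operatorname{tr}(R^{1,1}\wedge R^{1,1})$, where $R^{1,1}=[\bar\partial,\nabla^{1,0}]$ is the $(1,1)$-part of the curvature of a smooth connection $\nabla^{1,0}+\bar\partial$ on $F$. These notions are discussed in Section~\ref{ss:dolb}.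

\begin{theorem}\label{thm:obs}
Let $\mathcal A$ be a star algebra on $\Sigma$ whose associated bracket is symplectic. Then there are smooth closed $2$-forms $\Omega_1,\Omega_2$ on $\Sigma$, a $\bar\partial$-closed $\Omega^1_\Sigma$-valued $(0,1)$-form $e$, a connection $\nabla^{1,0}+\bar\partial$ on $T^*\Sigma$ with $(1,1)$-curvature $R^{1,1}$, and a smooth $(0,1)$-form $\nu$ such that
\[
\Omega_1^{0,2}=0,\qquad\Omega_1^{1,1}=-dx^a\wedge e_a,\qquad\bar\partial\nu=\Omega_2^{0,2}=\tfrac12\,\Pi(e,e)+\tfrac1{48}\,\iota_\Pi\operatorname{tr}(R^{1,1}\wedge R^{1,1}).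
\]
Hence
\begin{equation}\label{eq:obs}
\tfrac12\,[\Pi(e,e)]+\tfrac1{48}\,\iota_\Pi\operatorname{tr}\operatorname{at}(T\Sigma)^2=0\quad\text{in }H^2(\Sigma,\mathcal O).
\end{equation}
\end{theorem}

The second term of \eqref{eq:obs} depends only on the cone; the first depends on the algebra. To exclude all star algebras one needs a cone on which the second term is not zero and on which no admissible $e$ can cancel it. The constraint on $e$ is that it is the $(1,1)$-part of a $d$-closed form without $(0,2)$-part, and a de Rham class, unlike a Dolbeault class, is rigid under monodromy.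

The following existence results are not used in the proof of Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:exist}
If $\Sigma$ is symplectic and $H^2(B\Sigma,\mathcal O(-k))=0$ for all $k\ge1$, a global star algebra with the given bracket exists.
\end{theorem}

\begin{corollary}\label{cor:exist}
If $\Sigma$ is symplectic and $B\Sigma$ is Stein or projective, a global star algebra with the given bracket exists.
\end{corollary}

Section~\ref{sec:local} contains the local theory. Section~\ref{sec:glue} proves the existence results; we place it first because it shows where an obstruction can live. Section~\ref{sec:obs} proves Theorem~\ref{thm:obs}. Section~\ref{sec:ell} evaluates \eqref{eq:obs} on cones of dimension $4$ and $6$ built from K3 surfaces and finds out what a counterexample needs. Section~\ref{sec:fermat} supplies it on the Fermat quartic, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}.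

\section{Local theory}\label{sec:local}

\subsection{Homogeneous forms and Darboux coordinates}

A smooth form or tensor field $\beta$ on a conic open set is \emph{homogeneous of degree $k$} if $\lambda^*\beta=\lambda^k\beta$ for all $\lambda\in\mathbf C^\times$. Let $\rho$ be the holomorphic Euler field of the action. The flows $\lambda=e^t$ and $\lambda=e^{it}$, $t\in\mathbf R$, are generated by $\rho+\bar\rho$ and $i\rho-i\bar\rho$; differentiating along them gives $L_\rho\beta=k\beta$ and $L_{\bar\rho}\beta=0$. By Cartan's formula $L_\rho=d\iota_\rho+\iota_\rho d$,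
\begin{equation}\label{eq:euler}
\beta=\tfrac1k\,d(\iota_\rho\beta)\qquad\text{if $\beta$ is a closed form of degree $k\ne0$.}
\end{equation}
This formula is the one place where a cone behaves better than an arbitrary manifold, and the exception $k=0$ will matter as much as the rule.

For a symplectic bracket put $H_f=\{f,\cdot\}$, so that $[H_f,H_g]=H_{\{f,g\}}$, and define the symplectic form by $\iota_{H_f}\omega=-df$. With this convention $\omega=\sum d\xi_k\wedge dx_k$ has the bracket of Example~\ref{ex:cotangent}. If $f$ has degree $a$, then $H_f$ has degree $a-1$, and $\omega(H_f,H_g)=\{f,g\}$ shows that $\omega$ has degree $1$.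

\begin{lemma}\label{lem:darboux}
Let $\Sigma$ be a symplectic cone of dimension $2n$. The form $\iota_\rho\omega$ is a contact form on $Y$ with values in $\mathcal O(1)$, and every point of $Y$ has arbitrarily small neighborhoods $V$ such that $p^{-1}(V)$ has coordinates $x_k,\xi_k$ of degrees $0$ and $1$ with $\omega=\sum_kd\xi_k\wedge dx_k$.
\end{lemma}

\begin{proof}
Let $\tau$ be a nowhere vanishing function of degree $1$ over a small $V$. The form $\tau^{-1}\iota_\rho\omega$ is invariant and vanishes on $\rho$, so it is the pull-back of a holomorphic form $\alpha_0$ on $V$. By \eqref{eq:euler}, $\omega=d(\tau\alpha_0)=d\tau\wedge\alpha_0+\tau\,d\alpha_0$, and $\omega^n=n\tau^{n-1}d\tau\wedge\alpha_0\wedge(d\alpha_0)^{n-1}$ does not vanish; so $\alpha_0$ is a contact form. By Darboux's theorem for contact forms, $\alpha_0=dx_1+\sum_{k\ge2}p_k\,dx_k$ in suitable coordinates on a smaller $V$. Put $\xi_1=\tau$ and $\xi_k=\tau p_k$.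
\end{proof}

\subsection{Two Dolbeault classes}\label{ss:dolb}

We compute $H^q(\cdot,F)$ by $\bar\partial$-closed $F$-valued $(0,q)$-forms modulo exact ones. The contraction $\iota_\Pi$ is well defined because $\Pi^{ab}$ is antisymmetric, and it commutes with $\bar\partial$ because $\Pi$ is holomorphic; so it maps $H^2(\Sigma,\Omega^2)$ to $H^2(\Sigma,\mathcal O)$.

The pairing $\Pi(e,e')=\Pi^{ab}e_a\wedge e'_b$ is symmetric, since both $\Pi$ and the wedge product of $1$-forms are antisymmetric. If $e,e'$ are $\bar\partial$-closed, so is $\Pi(e,e')$, and if $e'=\bar\partial f$, then $\Pi(e',e)=\bar\partial(\Pi^{ab}f_ae_b)$. So $[\Pi(e,e)]$ depends only on $[e]\in H^1(\Sigma,\Omega^1)$. In terms of the $(1,1)$-form $\varepsilon=dx^a\wedge e_a$ we have $\varepsilon\wedge\varepsilon=-dx^a\wedge dx^b\wedge e_a\wedge e_b$, that is,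
\begin{equation}\label{eq:square}
\Pi(e,e)=-\iota_\Pi(\varepsilon\wedge\varepsilon).
\end{equation}

For a connection $\nabla^{1,0}+\bar\partial$ on a holomorphic bundle $F$, the form $R^{1,1}=[\bar\partial,\nabla^{1,0}]$ is $\bar\partial$-closed. Adding an $\operatorname{End}F$-valued $(1,0)$-form $a$ to $\nabla^{1,0}$ adds $\bar\partial a$ to $R^{1,1}$ and $\bar\partial\operatorname{tr}\big(a\wedge(2R^{1,1}+\bar\partial a)\big)$ to $\operatorname{tr}(R^{1,1}\wedge R^{1,1})$. So $\operatorname{tr}\operatorname{at}(F)^2$ is well defined. It is compatible with holomorphic pull-back (pull back the connection), it vanishes for a trivial bundle, and it is the same for $F$ and $F^*$, because the dual connection has curvature $-{}^tR$. It is additive in exact sequences $0\to F'\to F\to F''\to0$: in a smooth splitting $\bar\partial_F$ is block triangular with diagonal blocks $\bar\partial_{F'},\bar\partial_{F''}$; for a block diagonal $\nabla^{1,0}$, the form $R^{1,1}$ is block triangular with the curvatures of $F'$ and $F''$ on the diagonal.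

\subsection{The parameter $\hbar$}\label{ss:hbar}

A star product acts only on homogeneous series, so it cannot be localized along the fibers of $p$. To work near a point of $\Sigma$ we record the order by a formal parameter. An \emph{$\hbar$-product} on an open set $U\subset\Sigma$ is an associative product $f\star g=fg+\sum_{k\ge1}\hbar^kB_k(f,g)$ on $\mathcal O_U[[\hbar]]$, with $B_k$ bidifferential and vanishing when one argument is $1$.

Let $\mathcal A$ be given by star products $B^{(i)}$ over $V_i\subset Y$ and transitions $P_{ij}=1+\sum_kP_{ij,k}$. On $p^{-1}(V_i)$ put $f\star_ig=fg+\sum\hbar^kB^{(i)}_k(f,g)$, and put $P^\hbar_{ij}=1+\sum\hbar^kP_{ij,k}$. Associativity of $\star_i$, multiplicativity of $P^\hbar_{ij}$ and the cocycle identity are, at each order in $\hbar$, identities between multidifferential operators. They hold on homogeneous arguments, as one sees by taking the component of the appropriate degree in the identity for $\mathcal A$. For small $V$ we have $p^{-1}(V)\cong V\times\mathbf C^\times$, with coordinates $(z,\tau)$ in which all monomials are homogeneous; so the identities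 hold identically by the jet principle. We obtain a sheaf $\mathbb A$ of $\mathbf C[[\hbar]]$-algebras on $\Sigma$. Conversely, an $\hbar$-product on $p^{-1}(V)$ with $B_k$ of degree $-k$ is a star product over $V$, and we pass freely between the two descriptions.

The jet principle also gives $\lambda^*B_k(f,g)=\lambda^{-k}B_k(\lambda^*f,\lambda^*g)$ for all $f,g$, and the same for $P_k$. So the operation
\begin{equation}\label{eq:action}
\lambda^*:\quad f(x)\mapsto f(\lambda x),\qquad\hbar\mapsto\lambda\hbar
\end{equation}
is multiplicative for $\star_i$ and commutes with $P^\hbar_{ij}$. Homogeneity of $\mathcal A$ has become a symmetry of $\mathbb A$ that rescales $\hbar$.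

\subsection{Comparing two products}

For a differential operator $Q$ and a bidifferential operator $C$ the Hochschild coboundaries are
\begin{align*}
d_HQ(f,g)&=fQ(g)-Q(fg)+Q(f)g,\\
d_HC(f,g,h)&=fC(g,h)-C(fg,h)+C(f,gh)-C(f,g)h .
\end{align*}
We need the Hochschild--Kostant--Rosenberg theorem in degree $2$ with control of homogeneity, so we include a proof.

\begin{lemma}\label{lem:hkr}
Let $C=\sum c_{\alpha\alpha'}(x)\,\partial^\alpha\otimes\partial^{\alpha'}$ be a holomorphic bidifferential operator on an open set of $\mathbf C^N$ that vanishes when one argument is $1$ and satisfies $d_HC=0$. Then $C=\beta+d_HQ$, where $\beta$, the antisymmetric part of $C$, is a bivector field, and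
\[
Q=-\sum_{|\alpha'|=1}\frac{c_{\alpha\alpha'}}{|\alpha|+1}\,\partial^{\alpha+\alpha'},\qquad Q(1)=0 .
\]
If the coordinates are homogeneous functions on a conic open set and $C$ is homogeneous, then $\beta$ and $Q$ are homogeneous of the same degree as $C$.
\end{lemma}

\begin{proof}
Fix $x$ and let $c(u,v)=\sum c_{\alpha\alpha'}u^\alpha v^{\alpha'}$ be the symbol of $C$. Then $c(u,0)=c(0,v)=0$, and evaluating $d_HC$ on exponentials gives $c(v,w)-c(u+v,w)+c(u,v+w)-c(u,v)=0$. Let $l=\sum_al^a(v)\,dv_a$ be the polynomial $1$-form with $l^a(v)=\partial_{w_a}c(v,w)|_{w=0}$. Differentiating the identity in $w$ at $w=0$ gives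
\[
d_vc(u,v)=\sum_a\big(l^a(u+v)-l^a(v)\big)dv_a .
\]
Apply $d_v$: the form $dl$ is invariant under translations, so $dl=\beta^{ab}dv_a\wedge dv_b$ with constants $\beta^{ab}=-\beta^{ba}$. The closed form $l-\beta^{ab}v_a\,dv_b$ equals $-dq$ with $q(v)=-\int_0^1l^a(tv)v_a\,dt$, the second term contributing $\beta^{ab}v_av_b=0$. This $q$ is the symbol of $Q$, and $q(0)=0$. Now $d_vc(u,v)=\beta^{ab}u_a\,dv_b-d_v\big(q(u+v)-q(v)\big)$, and integrating from $v=0$ gives $c(u,v)=\beta^{ab}u_av_b+q(u)+q(v)-q(u+v)$, which is the symbol of $\beta+d_HQ$. Since $d_HQ$ is symmetric, $\beta$ is the antisymmetric part of $C$. In homogeneous coordinates $C$ is homogeneous exactly when all its terms have the same degree, and $\partial^\alpha\otimes\partial^{\alpha'}$ has the same degree as $\partial^{\alpha+\alpha'}$.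
\end{proof}

For $T=1+\sum_{k\ge1}\hbar^kT_k$ with $T_k$ differential operators and $T(1)=1$, put $f\star^Tg=T(T^{-1}f\star T^{-1}g)$. This is again an $\hbar$-product, and $T$ is an isomorphism from $\star$ to $\star^T$.

\begin{lemma}\label{lem:step}
Let $\star,\star'$ be $\hbar$-products on a coordinate domain with the same symplectic bracket, and let $B_k=B'_k$ for $k\le m$, where $m\ge0$. Put $C=B_{m+1}-B'_{m+1}$.
\begin{enumerate}
\item[(a)] $d_HC=0$. If $C=\beta+d_HQ$ as in Lemma~\ref{lem:hkr} and $T=1+\hbar^{m+1}Q$, then $\star^T$ agrees with $\star'$ through order $m$ and differs from it by $\beta$ at order $m+1$.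
\item[(b)] Let $m\ge1$, $B_1=\frac12\{\,,\}$ and $C=\beta$. The $2$-form $b$ defined by $b(H_f,H_g)=\beta(f,g)$ is closed. If $b=d\eta$ with $\eta$ holomorphic, $v$ is the vector field $vf=\eta(H_f)$ and $T=\exp(2\hbar^mv)$, then $\star^T$ agrees with $\star'$ through order $m+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Associativity at order $m+1$ expresses $d_HB_{m+1}$ through $B_1,\dots,B_m$, so $d_HB_{m+1}=d_HB'_{m+1}$. Passing to $\star^T$ adds $Q(fg)-Q(f)g-fQ(g)=-d_HQ(f,g)$ at order $m+1$ and nothing below.

(b) Write the commutators as $\sum\hbar^kc_k$ and $\sum\hbar^kc'_k$. Then $c_1=\{\,,\}$, $c_k=c'_k$ for $k\le m$, and $c_{m+1}-c'_{m+1}=2\beta$. The Jacobi identity at order $m+2$ is the vanishing of the cyclic sum of $\sum_{i+j=m+2}c_i(f,c_j(g,h))$. Only the terms $(i,j)=(1,m+1)$ and $(m+1,1)$ differ for the two products, so the cyclic sum of $\{f,\beta(g,h)\}+\beta(f,\{g,h\})$ vanishes. By the invariant formula for $d$ and $[H_f,H_g]=H_{\{f,g\}}$, this sum is $db(H_f,H_g,H_h)$. The same formula for $d\eta$ gives $\beta(f,g)=\{f,vg\}+\{vf,g\}-v\{f,g\}$. The operator $T$ is an automorphism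 of the commutative product, so the term of order $0$ of $\star$ produces no correction. The term $\hbar B_1$ produces $2\hbar^{m+1}\big(vB_1(f,g)-B_1(vf,g)-B_1(f,vg)\big)=-\hbar^{m+1}\beta(f,g)$ and terms of order $\ge2m+1\ge m+2$. The terms $\hbar^kB_k$, $k\ge2$, change at order $\ge m+2$.
\end{proof}

In Darboux coordinates, where the $\Pi^{ab}$ are constant, the \emph{Moyal product} is
\begin{equation}\label{eq:moyal}
f\star_{\mathrm M}g=\sum_{m\ge0}\frac{(\hbar/2)^m}{m!}\,\Pi^{a_1b_1}\cdots\Pi^{a_mb_m}\,\partial_{a_1\dots a_m}f\;\partial_{b_1\dots b_m}g .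
\end{equation}
It is associative: $e^{\langle u,x\rangle}\star_{\mathrm M}e^{\langle v,x\rangle}=e^{\hbar\Pi(u,v)/2}e^{\langle u+v,x\rangle}$ and $\Pi(u,v)+\Pi(u+v,w)=\Pi(v,w)+\Pi(u,v+w)$. Its first term is $\frac12\{\,,\}$, and its $m$-th term changes by $(-1)^m$ when $f$ and $g$ are exchanged.

\begin{proposition}\label{prop:normal}
Let $\star$ be an $\hbar$-product with symplectic bracket on a ball $U$ in Darboux coordinates. There is an operator $P^0=1+\sum_{k\ge1}\hbar^kP^0_k$ on $U$ that maps $\star$ isomorphically to $\star_{\mathrm M}$.
\end{proposition}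

\begin{proof}
Apply Lemma~\ref{lem:step} with $\star'=\star_{\mathrm M}$ for $m=0,1,2,\dots$. For $m=0$ we have $\beta=0$, because the two products have the same bracket, so (a) suffices and yields $B_1=\frac12\{\,,\}$. For $m\ge1$ apply (a) and then (b); the form $\eta$ exists by the holomorphic Poincar\'e lemma on the ball. The operators used at step $m$ are $1+O(\hbar^m)$, so their infinite product converges $\hbar$-adically.
\end{proof}

\section{Gluing homogeneous Moyal products}\label{sec:glue}

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
Cover $Y$ by Stein open sets $V_i$ with coordinates on $p^{-1}(V_i)$ as in Lemma~\ref{lem:darboux}. Finite intersections $V_{ij},V_{ijk},\dots$ are Stein, being closed submanifolds of products of Stein manifolds; by Cartan's Theorem B and Leray's theorem the \v Cech complex of this cover computes $H^*(Y,\mathcal O(-k))$. Let $\star^i$ be the Moyal product in the coordinates over $V_i$. Each factor $\Pi^{ab}\partial_a\otimes\partial_b$ contains one derivative in $\xi$, so the $k$-th term has degree $-k$ and $\star^i$ is a star product over $V_i$. We say that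 a star product has \emph{parity} if $B_k(g,f)=(-1)^kB_k(f,g)$, and that an operator is \emph{even} if all its components have even degree. If $B$ has parity and $T$ is even, then $B^T$ has parity: $B^T_k$ is a sum of terms $T_iB_j(T'_lf,T'_{l'}g)$, symmetric in $(l,l')$, with $j\equiv k$ modulo $2$. Parity is useful because it avoids the degree $0$, where \eqref{eq:euler} fails.

\emph{Step 1: over $V_{ij}$ there is an even isomorphism $u_{ij}\in\widehat{\mathcal D}_-^\times$ from $\star^j$ to $\star^i$.} Two star products with parity and the same bracket agree through order $1$, where both equal $\frac12\{\,,\}$. Suppose they agree through order $m\ge1$, and write the difference at order $m+1$ as $C=\beta+d_HQ$ in the coordinates over $V_i$. If $m+1$ is even, $C$ is symmetric, so $\beta=0$; conjugate by the even operator $1+Q$, of which $Q$ has degree $-(m+1)$, using Lemma~\ref{lem:step}(a). If $m+1$ is odd, $C$ is antisymmetric, so $C=\beta$ has degree $-(m+1)$. The closed form $b$ of Lemma~\ref{lem:step}(b) has degree $-(m+1)+2=1-m$, which is not zero since $m\ge2$. Take $\eta=\iota_\rho b/(1-m)$. Then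 $v$ has degree $(1-m)-1=-m$, and $\exp(2v)$ is an even section of $\widehat{\mathcal D}^\times_-$. In both cases parity is preserved and the products now agree through order $m+1$. The infinite composition converges.

\emph{Step 2: the defect is inner.} The operator $w=u_{ij}u_{jk}u_{ik}^{-1}$ is an even automorphism of $\star^i$ over $V_{ijk}$, and $\log w=\sum(-1)^{l+1}(w-1)^l/l$ is an even derivation. Let $D=D_{2m}+D_{2m+2}+\cdots$ be an even derivation with $D_{2m}$ of degree $-2m$, $m\ge1$. The leading term of the Leibniz rule for products says that $D_{2m}$ is a vector field, and the leading term of the Leibniz rule for commutators says that it preserves the bracket. So $\iota_{D_{2m}}\omega$ is a closed $1$-form of degree $1-2m\ne0$, and by \eqref{eq:euler} it is $-dg$ with $g$ homogeneous of degree $1-2m$; that is, $D_{2m}=H_g$. The inner derivation $\operatorname{ad}g=[g,\cdot]$ has leading term $H_g$, and it is even because $g$ has odd degree and only odd orders contribute to a commutator. Subtracting it and iterating, we get $\log w=\operatorname{ad}g_{ijk}$ with $g_{ijk}\in\widehat{\mathcal O}_{\le-1}$.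 With $q_{ijk}=\exp_\star g_{ijk}$ and $\operatorname{Ad}(q)f=q\star f\star q^{-1}$,
\begin{equation}\label{eq:defect}
u_{ij}u_{jk}=\operatorname{Ad}(q_{ijk})\,u_{ik},\qquad q_{ijk}\in1+\widehat{\mathcal O}_{\le-1}.
\end{equation}
The element $q_{ijk}$ is determined by \eqref{eq:defect}. Indeed, the quotient of two choices is a central element $1+z_{-k}+\cdots$, $k\ge1$; its leading term satisfies $H_{z_{-k}}=0$, so $dz_{-k}=0$ and $-kz_{-k}=\rho z_{-k}=0$. Now compute in two ways:
\[
(u_{ij}u_{jk})u_{kl}=\operatorname{Ad}(q_{ijk}q_{ikl})u_{il},\qquad u_{ij}(u_{jk}u_{kl})=\operatorname{Ad}\big(u_{ij}(q_{jkl})\,q_{ijl}\big)u_{il},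
\]
with products taken for $\star^i$. Uniqueness gives $q_{ijk}q_{ikl}=u_{ij}(q_{jkl})q_{ijl}$. This relation holds for any isomorphisms $u_{ij}$ satisfying \eqref{eq:defect}, even or not.

\emph{Step 3: removing the defect.} Suppose $q_{ijk}\equiv1+a_{ijk}$ modulo $\widehat{\mathcal O}_{\le-k_0-1}$, with $a_{ijk}$ of degree $-k_0$, $k_0\ge1$. The component of degree $-k_0$ of the relation is $a_{ijk}+a_{ikl}=a_{jkl}+a_{ijl}$, so $a$ is a \v Cech $2$-cocycle of $\mathcal O(-k_0)$. By hypothesis there are $b_{ij}$ of degree $-k_0$ with $a_{ijk}=-(b_{ij}+b_{jk}-b_{ik})$. Replace $u_{ij}$ by $\operatorname{Ad}(1+b_{ij})u_{ij}$. Then \eqref{eq:defect} holds with $q_{ijk}$ replaced by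
\[
(1+b_{ij})\,u_{ij}(1+b_{jk})\,q_{ijk}\,(1+b_{ik})^{-1}\in1+\widehat{\mathcal O}_{\le-k_0-1}.
\]
The operator $\operatorname{Ad}(1+b_{ij})\in\widehat{\mathcal D}_-^\times$ differs from $1$ by terms of degree $\le-k_0-1$, so the infinite composition over $k_0=1,2,\dots$ converges. In the limit $u_{ij}u_{jk}=u_{ik}$ for all triples of indices, in particular $u_{ii}=1$, and the $u_{ij}$ glue the products $\star^i$ to a star algebra with the given bracket.
\end{proof}

In particular every symplectic cone of dimension $2$ carries a star algebra, since $H^2$ of a line bundle on a curve vanishes.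

\begin{remark}\label{rem:freedom}
The first class met in Step 3 lies in $H^2(Y,\mathcal O(-1))$. If it is not zero, a star algebra may still exist, because the $u_{ij}$ need not be even. Let $g_{ij}$ be functions of degree $0$ with $g_{ij}+g_{jk}-g_{ik}$ locally constant, and replace $u_{ij}$ by $e^{\operatorname{ad}g_{ij}}u_{ij}$. The new defect is $e^{\operatorname{ad}g_{ij}}e^{\operatorname{ad}u_{ij}(g_{jk})}\operatorname{Ad}(q_{ijk})e^{-\operatorname{ad}g_{ik}}$. In the Baker--Campbell--Hausdorff exponent the part of degree $0$ is constant and acts trivially, and the part of degree $-1$ is $a_{ijk}+\frac12\{g_{ij},g_{jk}\}$, because $u_{ij}(g_{jk})-g_{jk}$ has degree $\le-2$ and $\{g_{ij}+g_{jk},g_{ik}\}=0$. The correction $\frac12\Pi(dg_{ij},dg_{jk})$ is quadratic in the $1$-cocycle $(dg_{ij})$ of closed $1$-forms, and it has the shape of the first term of \eqref{eq:obs}. This remark is not used later.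
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:exist}]
If $Y$ is Stein, apply Cartan's Theorem B and Theorem~\ref{thm:exist}. Let $Y$ be projective and connected, $\dim Y=2n-1$, $L=\mathcal O(1)$. In the notation of Lemma~\ref{lem:darboux}, the local sections $\tau^n\,\alpha_0\wedge(d\alpha_0)^{n-1}$ of $K_Y\otimes L^n$ agree on overlaps: replacing $\tau$ by $g\tau$ replaces $\alpha_0$ by $g^{-1}\alpha_0$ and $\alpha_0\wedge(d\alpha_0)^{n-1}$ by $g^{-n}$ times itself. So $K_Y=L^{-n}$. If $n=1$, $Y$ is a curve and Theorem~\ref{thm:exist} applies. Let $n\ge2$. By a theorem of Demailly \cite{Dem}, the canonical bundle of a compact K\"ahler contact manifold is not pseudo-effective, in particular not nef. By a theorem of Kebekus, Peternell, Sommese and Wi\'sniewski \cite{KPSW}, a projective contact manifold $Y$ with $K_Y$ not nef is either Fano with $b_2=1$ or isomorphic to $\mathbf P(T_{X'})$ with $X'$ smooth projective.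

In the first case $L$ is ample, and $H^2(Y,L^{-k})=0$ for $k\ge1$ by Kodaira's vanishing theorem, since $\dim Y\ge3$. Theorem~\ref{thm:exist} applies.

In the second case $\operatorname{pr}:Y\to X'$ is a $\mathbf P^{n-1}$-bundle and $\dim X'=n$. We show that $\Sigma$ is the cone of Example~\ref{ex:cotangent}. On a fiber $F$, whose normal bundle is trivial, $L^{-n}=K_Y$ restricts to $K_F=\mathcal O_F(-n)$, so $L|_F=\mathcal O_F(1)$. The Euler sequence $0\to\Omega^1_F(1)\to\mathcal O_F^n\to\mathcal O_F(1)\to0$ gives $H^0(F,\Omega^1_F(1))=0$. So the contact form vanishes on vectors tangent to the fibers and is a nowhere vanishing section of $\operatorname{pr}^*\Omega^1_{X'}\otimes L$. Thus for $x\in\Sigma$ the covector $(\iota_\rho\omega)_x$ is the pull-back of a unique nonzero covector $\Psi(x)$ on $X'$ at $\operatorname{pr}(p(x))$, and $\Psi:\Sigma\to T^*X'\setminus0$ is holomorphic with $\Psi(\lambda x)=\lambda\Psi(x)$. Since the functions of degree $1$ on $p^{-1}(F)$ are the sections of $\mathcal O_F(1)$, we have $p^{-1}(F)=\mathbf C^n\setminus0$, and the components of $\Psi$ are $n$ linear forms without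 common zero, hence a basis. So $\Psi$ is bijective, and therefore biholomorphic. By construction $\Psi^*(\sum\xi_kdx_k)=\iota_\rho\omega$, so $\Psi^*(\sum d\xi_k\wedge dx_k)=\omega$ by \eqref{eq:euler}.
\end{proof}

\section{The obstruction}\label{sec:obs}

We prove Theorem~\ref{thm:obs}. The algebra $\mathbb A$ of Section~\ref{ss:hbar} is locally the Moyal algebra, but the holomorphic local isomorphisms do not glue. Partitions of unity do glue them if we pass to jets and allow smooth dependence on the base point. The holomorphic structure is then recorded by a flat connection, whose $(0,1)$-part measures the failure of holomorphic gluing.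

\subsection{The Weyl algebra and its constant term}

Let $W=\mathbf C[[y^1,\dots,y^{2n},\hbar]]$ with the Moyal product \eqref{eq:moyal} in the variables $y$, written $\circ$. Put $[a,b]_\hbar=\hbar^{-1}(a\circ b-b\circ a)$ and $\operatorname{ad}_\hbar a=[a,\cdot]_\hbar$. Only odd orders contribute:
\begin{equation}\label{eq:bracket}
[a,b]_\hbar=\{a,b\}+\tfrac{\hbar^2}{24}\,\Pi^{cc'}\Pi^{dd'}\Pi^{ee'}\partial_{cde}a\;\partial_{c'd'e'}b+\cdots,\qquad[a,y^c]_\hbar=\Pi^{bc}\partial_ba .
\end{equation}
The second formula shows that the center of $W$ is $\mathbf C[[\hbar]]$. Give $y$ the weight $1$ and $\hbar$ the weight $2$. The product $\circ$ adds weights, so $[W_{\ge p},W_{\ge q}]_\hbar\subset W_{\ge p+q-2}$, and $\operatorname{ad}_\hbar h$ raises weights by at least $1$ if $h\in W_{\ge3}$. We use the topology of the weight filtration, which is that of coefficientwise convergence. Let $\operatorname{ev}:W\to\mathbf C[[\hbar]]$ be evaluation at $y=0$, and write $h=\sum\hbar^lh_{l,k}$ with $h_{l,k}$ of degree $k$ in $y$.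

The derivation $\operatorname{ad}_\hbar h$ determines $h$ up to the center, and $\operatorname{ev}(h)=0$ fixes a lift. This lift does not respect brackets. For $n=1$, $y=(\xi,x)$ and $\{\xi,x\}=1$, formula \eqref{eq:bracket} gives
\[
[\hbar\xi,\hbar x]_\hbar=\hbar^2,\qquad[\xi^3,x^3]_\hbar=9\xi^2x^2+\tfrac{\hbar^2}{24}\cdot6\cdot6=9\xi^2x^2+\tfrac32\hbar^2 .
\]
All four entries have weight $3$ and no constant term, and both brackets have a constant term of order $\hbar^2$. These two constants are the source of the two terms of \eqref{eq:obs}. They are the only ones of that order: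

\begin{lemma}\label{lem:ev}
Let $h,h'\in W_{\ge3}$ with $\operatorname{ev}(h)=\operatorname{ev}(h')=0$. Write $h_{1,1}=e_ay^a$ and $h_{0,3}=\frac16\varphi_{abc}y^ay^by^c$ with $\varphi_{abc}$ symmetric, and similarly for $h'$. Then
\[
\operatorname{ev}(h\circ h')=\hbar^3\Big(\tfrac12\Pi^{ab}e_ae'_b+\tfrac1{48}\Pi^{aa'}\Pi^{bb'}\Pi^{cc'}\varphi_{abc}\varphi'_{a'b'c'}\Big)+O(\hbar^4).
\]
\end{lemma}

\begin{proof}
At $y=0$ the $k$-th term of \eqref{eq:moyal} pairs $h_{l,k}$ with $h'_{l',k}$ at order $\hbar^{l+l'+k}$, where $k\ge1$, $2l+k\ge3$ and $2l'+k\ge3$. For $k=1$ we have $l,l'\ge1$ and order $\ge3$; for $k=2$ we have $l,l'\ge1$ and order $\ge4$; for $k=3$ the order is $\ge3$; for $k\ge4$ it is $\ge4$. Order $3$ occurs for $(k;l,l')=(1;1,1)$, with factor $\frac12$, and for $(3;0,0)$, with factor $\frac1{2^3\cdot3!}=\frac1{48}$.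
\end{proof}

\begin{lemma}\label{lem:aut}
Let $u$ be a continuous $\mathbf C[[\hbar]]$-algebra automorphism of $W$ that modulo $\hbar$ preserves the ideal $\mathfrak m=(y)$ of $\mathbf C[[y]]$ and induces the identity on $\mathfrak m/\mathfrak m^2$. Then $u=\exp(\operatorname{ad}_\hbar h)$ for a unique $h\in W_{\ge3}$ with $\operatorname{ev}(h)=0$. Each coefficient of $h$ is a polynomial in finitely many coefficients of the elements $u(y^\alpha)$.
\end{lemma}

\begin{proof}
A derivation $D$ of $\mathbf C[[y]]$ that preserves $\{\,,\}$ is $\{f,\cdot\}$ for some $f$ with $f(0)=0$: it corresponds under $\Pi$ to a closed formal $1$-form, which is exact. If the coefficients of $D$ lie in $\mathfrak m^2$, then $f\in\mathfrak m^3$.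

Modulo $\hbar$, $u$ is an automorphism $u_0$ of $\mathbf C[[y]]$, which preserves the bracket because $u$ preserves $[\,,]_\hbar$. Since $u_0-1$ raises the $\mathfrak m$-adic order, $\log u_0$ converges. It is a derivation of product and bracket: the coefficients of $u_0^t=\exp(t\log u_0)$ are polynomial in $t$, and $u_0^t$ is an automorphism for integer $t$, hence for all $t$. So $\log u_0=\{h_0,\cdot\}$ with $h_0\in\mathfrak m^3$, and $u=\exp(\operatorname{ad}_\hbar h_0)u_1$ with $u_1\equiv1$ modulo $\hbar$. Suppose $u_m\equiv1+\hbar^mD$ modulo $\hbar^{m+1}$, $m\ge1$. At order $m$, multiplicativity says that $D$ is a derivation of $\mathbf C[[y]]$, and $u_m[a,b]_\hbar=[u_ma,u_mb]_\hbar$ says that it preserves the bracket. So $D=\{f_m,\cdot\}$ with $f_m(0)=0$. Put $h_m=\hbar^mf_m$, of weight $\ge2m+1\ge3$; then $u_m=\exp(\operatorname{ad}_\hbar h_m)u_{m+1}$ with $u_{m+1}\equiv1$ modulo $\hbar^{m+1}$. Thus $u$ is the infinite product of the $\exp(\operatorname{ad}_\hbar h_m)$. In the Lie algebra $(W_{\ge3},[\,,]_\hbar)$ each bracket raises the weight, so the Baker--Campbell--Hausdorff (BCH) series $h+h'+\frac12[h,h']_\hbar+\cdots$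 converges and the product is $\exp(\operatorname{ad}_\hbar h)$ with $h\in W_{\ge3}$. Subtract $\operatorname{ev}(h)$.

Now $u-1$ raises weights, so $\log u=\operatorname{ad}_\hbar h$ is given in each weight by a finite sum of powers of $u-1$. The equations $(\log u)(y^a)=\Pi^{ba}\partial_bh$ and $\operatorname{ev}(h)=0$ determine $h$ and give the last assertion.
\end{proof}

\subsection{Jets and the Weyl bundle}

Let $J$ be the bundle of algebras on $\Sigma$ whose fiber $J_x$ consists of power series in $\hbar$ with coefficients in the formal power series at $x$, with the product $\star_i$ over $p^{-1}(V_i)$, glued by the $P^\hbar_{ij}$. In coordinates a smooth section is a series $a(x,y)=\sum a_{l\alpha}(x)\hbar^ly^\alpha$ with smooth coefficients, where $y=x'-x$ and $x'$ is the variable on which $\star_i$ and $P^\hbar_{ij}$ act. A section of $\mathbb A$ defines a section of $J$, its \emph{jet}. Differentiation in $x$ at fixed $x'$ is the flat connection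
\[
\nabla^J=d-dx^a\,\partial_{y^a},\qquad d=\partial+\bar\partial .
\]
It is the only continuous $\mathbf C[[\hbar]]$-linear connection that annihilates jets, because $y^\alpha=(x'-x)^\alpha$ is a combination of jets of monomials in $x'$ with smooth coefficients. Coordinate changes, the $P^\hbar_{ij}$ and the maps $\lambda^*:J_{\lambda x}\to J_x$ given by \eqref{eq:action} send jets to jets, so $\nabla^J$ is globally defined and commutes with $\lambda^*$. It is a derivation, because the defect in the Leibniz rule is continuous, bilinear over smooth functions and zero on jets.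

Let $\mathcal W=\prod_kS^kT^*\Sigma[[\hbar]]$ be the bundle with fiber the Weyl algebra of $(T^*_x\Sigma,\Pi_x)$; in coordinates $y^a$ is the generator $dx^a$. The grading by weight, the degree in $y$ and the map $\operatorname{ev}$ are intrinsic. Let $\lambda^*:\mathcal W_{\lambda x}\to\mathcal W_x$ be the pull-back of covectors together with $\hbar\mapsto\lambda\hbar$. Since $\Pi$ has degree $-1$, $\Pi_x(\lambda^*\xi,\lambda^*\eta)=\lambda\Pi_{\lambda x}(\xi,\eta)$, so $\lambda^*$ is multiplicative. It preserves weights, and
\begin{equation}\label{eq:adequi}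
\lambda^*\circ\operatorname{ad}_\hbar h\circ(\lambda^*)^{-1}=\operatorname{ad}_\hbar(\lambda^{-1}\lambda^*h).
\end{equation}
For $\mathcal W$-valued forms the product and the bracket combine the wedge product with $\circ$ and $[\,,]_\hbar$. The bracket makes them a graded Lie algebra, and $[A,A]_\hbar=2\hbar^{-1}A\circ A$ for a $1$-form $A$. Put $\delta=dx^a\wedge\partial_{y^a}$, an intrinsic operator of weight $-1$.

An isomorphism $\Phi_x:J_x\to\mathcal W_x$ is \emph{adapted} if it is a continuous $\mathbf C[[\hbar]]$-algebra isomorphism that modulo $\hbar$ maps the maximal ideal to the ideal of positive degree and induces the identity on $T^*_x\Sigma$. A family $\Phi$ is smooth if $\Phi$ and $\Phi^{-1}$ preserve smooth sections, and \emph{equivariant} if $\Phi_x\lambda^*=\lambda^*\Phi_{\lambda x}$. By Lemma~\ref{lem:aut}, two smooth adapted families differ by $\exp(\operatorname{ad}_\hbar h)$ with a unique smooth section $h$ of $\mathcal W_{\ge3}$ with $\operatorname{ev}(h)=0$. On a Darboux ball $U$, Proposition~\ref{prop:normal} gives the adapted family $\Phi^0$: apply $P^0$ in the variable $x'$ and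 read the series in $y$ as an element of $\mathcal W_x$. Since $P^0$ sends jets to jets,
\begin{equation}\label{eq:flat0}
\Phi^0\nabla^J(\Phi^0)^{-1}=d-\delta\qquad\text{in the Darboux frame.}
\end{equation}

\begin{proposition}\label{prop:phi}
There is a smooth equivariant family $\Phi$ of adapted isomorphisms on $\Sigma$.
\end{proposition}

\begin{proof}
Over a small open set $V_\alpha\subset Y$ choose a holomorphic section of $p$ with image in a Darboux ball. Take $\Phi^0$ at the points $x$ of this section and put $\Phi^\alpha_{\lambda x}=(\lambda^*)^{-1}\Phi^0_x\lambda^*$. This is well defined because the action is free, it is $\mathbf C[[\hbar]]$-linear because the two rescalings of $\hbar$ cancel, and it is adapted, smooth and equivariant on $p^{-1}(V_\alpha)$. Take a locally finite cover by such sets and write $\Phi^\alpha=\exp(\operatorname{ad}_\hbar h_{\alpha\beta})\Phi^\beta$. Equivariance, \eqref{eq:adequi} and uniqueness give $\lambda^*h_{\alpha\beta}=\lambda h_{\alpha\beta}$.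

The group is not commutative, so we glue weight by weight. Suppose all $h_{\alpha\beta}$ lie in $\mathcal W_{\ge m}$, $m\ge3$, and let $h^{(m)}_{\alpha\beta}$ be the part of weight $m$. The BCH series of $h_{\alpha\beta}$ and $h_{\beta\gamma}$ equals $h_{\alpha\gamma}$ up to its constant term. The brackets in it, and hence the constant term, have weight $\ge2m-2>m$. So $h^{(m)}_{\alpha\beta}+h^{(m)}_{\beta\gamma}=h^{(m)}_{\alpha\gamma}$. With a partition of unity $(\chi_\gamma)$ on $Y$, pulled back to invariant functions on $\Sigma$, put $k_\alpha=\sum_\gamma\chi_\gamma h^{(m)}_{\alpha\gamma}$. Then $k_\alpha-k_\beta=h^{(m)}_{\alpha\beta}$ and $\lambda^*k_\alpha=\lambda k_\alpha$. The families $\exp(-\operatorname{ad}_\hbar k_\alpha)\Phi^\alpha$ are adapted and equivariant, and the part of weight $m$ of their transition elements is $-k_\alpha+h^{(m)}_{\alpha\beta}+k_\beta=0$. The corrections have weight $m\to\infty$, so the process converges to families that agree on overlaps.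
\end{proof}

\subsection{The flat connection and its central curvature}

Let $D=\Phi\nabla^J\Phi^{-1}$, a flat connection on $\mathcal W$ that acts by derivations and commutes with $\lambda^*$.

\begin{lemma}\label{lem:D}
We have $D=-\delta+\nabla+\operatorname{ad}_\hbar\gamma$, where $\nabla$ is induced by a connection of the form $\nabla^{1,0}+\bar\partial$ on $T^*\Sigma$ and $\gamma$ is a $1$-form with values in $\mathcal W_{\ge3}$ with $\operatorname{ev}(\gamma)=0$. Moreover $\nabla^2=\operatorname{ad}_\hbar\mathcal R$ with $\mathcal R$ a $2$-form with values in $S^2T^*\Sigma$, $\nabla\mathcal R=0$, and $\lambda^*\gamma=\lambda\gamma$, $\lambda^*\mathcal R=\lambda\mathcal R$.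
\end{lemma}

\begin{proof}
On a Darboux ball, $\Phi=e^{X}\Phi^0$ with $X=\operatorname{ad}_\hbar h$ and $h$ a smooth section of $\mathcal W_{\ge3}$, $\operatorname{ev}(h)=0$. Put $D_0=d-\delta$. It is a derivation of $\circ$, so $[X,D_0]=-\operatorname{ad}_\hbar(D_0h)$, and \eqref{eq:flat0} gives
\[
D=e^XD_0e^{-X}=D_0-\operatorname{ad}_\hbar\Big(\sum_{k\ge0}\frac{X^k}{(k+1)!}\,D_0h\Big).
\]
In the sum, $dh$ has weight $\ge3$, $\delta h$ has weight $\ge2$, and $X$ raises weights. So the part of weight $2$ is $-\delta h_{0,3}-\hbar\,\delta h_{1,1}$, and the second term is central. Hence the components of $D$ that shift weights by $-1$, by $0$ and by $\ge1$ are $-\delta$, $\nabla=d+\operatorname{ad}_\hbar\Gamma$ with $\Gamma=\delta h_{0,3}$, and $\operatorname{ad}_\hbar\gamma$ with $\gamma$ of weight $\ge3$, normalized by $\operatorname{ev}(\gamma)=0$. The decomposition by weights is intrinsic, and $\gamma$ is determined by $\operatorname{ad}_\hbar\gamma$; so $\nabla$ and $\gamma$ are global.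

The form $\Gamma$ has type $(1,0)$ and is quadratic in $y$. By \eqref{eq:bracket}, $\operatorname{ad}_\hbar\Gamma=\{\Gamma,\cdot\}$ in each fiber, a derivation that preserves the degree in $y$. So $\nabla$ is induced by its restriction to degree $1$, a connection on $T^*\Sigma$ whose $(0,1)$-part in a holomorphic frame is $\bar\partial$. Locally $\nabla^2=\operatorname{ad}_\hbar\mathcal R$ with $\mathcal R=d\Gamma+\frac12[\Gamma,\Gamma]_\hbar$, quadratic in $y$. A quadratic central element is zero. So $\mathcal R$ is determined by $\nabla^2$ and global, and $\operatorname{ad}_\hbar(\nabla\mathcal R)=[\nabla,\nabla^2]=0$ gives $\nabla\mathcal R=0$. Finally $\lambda^*$ preserves weights, so it commutes with each component of $D$, and \eqref{eq:adequi} with uniqueness gives the equivariance.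
\end{proof}

We now lift $D$ from derivations to elements of $\mathcal W$. Let $A_-$ be the $(1,0)$-form, linear in $y$, with $\operatorname{ad}_\hbar A_-=-\delta$; it exists and is unique because $\Pi$ is nondegenerate, and $\lambda^*A_-=\lambda A_-$ by \eqref{eq:adequi}. Put
\[
A=A_-+\gamma,\qquad\Omega=\mathcal R+\nabla A+\tfrac12[A,A]_\hbar .
\]
Then $D=\nabla+\operatorname{ad}_\hbar A$ and $0=D^2=\operatorname{ad}_\hbar\Omega$. So $\Omega$ is central: $\Omega=\sum_{k\ge0}\hbar^k\Omega_k$ with ordinary smooth $2$-forms $\Omega_k$. They are closed, since on central forms $\nabla=d$ and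
\[
\nabla\Omega=[\mathcal R,A]_\hbar+[\nabla A,A]_\hbar=[\Omega,A]_\hbar-\tfrac12[[A,A]_\hbar,A]_\hbar=0
\]
by $\nabla\mathcal R=0$, centrality and the graded Jacobi identity. Each of the three terms of $\Omega$ is multiplied by $\lambda$ under $\lambda^*$; for the last, $\lambda^*[A,A]_\hbar=\lambda^{-1}[\lambda A,\lambda A]_\hbar$. Since $\lambda^*\hbar^k=\lambda^k\hbar^k$, \emph{the form $\Omega_k$ is homogeneous of degree $1-k$.} By \eqref{eq:euler}, $\Omega_2=-d(\iota_\rho\Omega_2)$. As $\rho$ has type $(1,0)$, the $(0,1)$-part of $\iota_\rho\Omega_2$ is $\iota_\rho\Omega_2^{1,1}$, so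
\begin{equation}\label{eq:nu}
\Omega_2^{0,2}=\bar\partial\nu,\qquad\nu=-\iota_\rho\Omega_2^{1,1}.
\end{equation}
This is the only use of the cone structure in the proof: without it, the computation below still expresses the class of $\Omega_2^{0,2}$, but nothing forces that class to vanish. The form $\Omega_1$ has degree $0$ and escapes \eqref{eq:euler}; this is why the term in $e$ cannot be dropped.

\subsection{The components of $\Omega_1$ and $\Omega_2$}

\begin{proof}[End of the proof of Theorem~\ref{thm:obs}]
Let $e_ay^a$ and $\varphi=\frac16\varphi_{abc}y^ay^by^c$ be the $(0,1)$-parts of $\gamma_{1,1}$ and $\gamma_{0,3}$; thus $e=(e_a)$ is a $(0,1)$-form with values in $\Omega^1_\Sigma$. Expanding $[A,A]_\hbar$ and using $[A_-,\gamma]_\hbar=-\delta\gamma$,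
\begin{equation}\label{eq:omega}
\Omega=\mathcal R+\nabla A+\tfrac12[A_-,A_-]_\hbar-\delta\gamma+\hbar^{-1}\gamma\circ\gamma .
\end{equation}

\emph{Constant terms.} Apply $\operatorname{ev}$, which fixes $\Omega$. We have $\operatorname{ev}(\mathcal R)=0$ and $\operatorname{ev}(\nabla A)=d\operatorname{ev}(A)=0$. The term $\frac12[A_-,A_-]_\hbar$ is a $(2,0)$-form of order $\hbar^0$. The term $-\operatorname{ev}(\delta\gamma)=-\sum_l\hbar^l\delta\gamma_{l,1}$ has no $(0,2)$-part, and the $(1,1)$-part of its coefficient of $\hbar$ is $-dx^a\wedge e_a$. The last term is $O(\hbar^2)$ by Lemma~\ref{lem:ev}, applied to the coefficients of the form $\gamma$. Hence $\Omega_1^{0,2}=0$, $\Omega_1^{1,1}=-dx^a\wedge e_a$, and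
\begin{equation}\label{eq:omega2}
\Omega_2^{0,2}=\tfrac12\Pi^{ab}e_a\wedge e_b+\tfrac1{48}\Pi^{aa'}\Pi^{bb'}\Pi^{cc'}\varphi_{abc}\wedge\varphi_{a'b'c'} .
\end{equation}
The $(1,2)$-part of $d\Omega_1=0$ is $\partial\Omega_1^{0,2}+\bar\partial\Omega_1^{1,1}=0$, so $\bar\partial e=0$.

\emph{Quadratic terms.} It remains to recognize $\varphi$ as a curvature. Since $\Omega$ is central, the coefficient of $\hbar^0$ and degree $2$ in $y$ in \eqref{eq:omega} vanishes. The term $\nabla A$ does not contribute, because $A_-$ is linear and $\gamma_{0,2}=0$; the term $\frac12[A_-,A_-]_\hbar$ has degree $0$; the $\hbar^0$-part of $\frac12[\gamma,\gamma]_\hbar$ has degree $\ge3+3-2=4$. So $\mathcal R=\delta\gamma_{0,3}$, and in type $(1,1)$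
\[
\mathcal R^{1,1}=\delta\varphi=\tfrac12\mathcal R_{bc}\,y^by^c,\qquad\mathcal R_{bc}=dx^a\wedge\varphi_{abc}.
\]
By \eqref{eq:bracket}, the $(1,1)$-curvature of $\nabla$ on $T^*\Sigma$ is $R^{1,1}=\operatorname{ad}_\hbar\mathcal R^{1,1}:y^c\mapsto\Pi^{ac}\mathcal R_{ab}\,y^b$. Therefore
\[
\operatorname{tr}(R^{1,1}\wedge R^{1,1})=\Pi^{ac}\Pi^{db}\,\mathcal R_{ab}\wedge\mathcal R_{dc}=-\Pi^{ac}\Pi^{db}\,dx^i\wedge dx^j\wedge\varphi_{iab}\wedge\varphi_{jdc},
\]
and with $-\Pi^{db}=\Pi^{bd}$ and the symmetry of $\varphi$,
\[
\iota_\Pi\operatorname{tr}(R^{1,1}\wedge R^{1,1})=\Pi^{ij}\Pi^{ac}\Pi^{bd}\varphi_{iab}\wedge\varphi_{jcd}.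
\]
This is the cubic contraction in \eqref{eq:omega2}. Together with \eqref{eq:nu} this proves the displayed identities of the theorem, and \eqref{eq:obs} follows from $\operatorname{tr}\operatorname{at}(T^*\Sigma)^2=\operatorname{tr}\operatorname{at}(T\Sigma)^2$.
\end{proof}

\section{Cones over elliptic bundles}\label{sec:ell}

By Corollary~\ref{cor:exist} the basis of a counterexample is neither Stein nor projective. To see the second term of \eqref{eq:obs} we want a cone that maps to a compact symplectic manifold $M$ with $\operatorname{tr}\operatorname{at}(TM)^2\ne0$. The symplectic form of a cone is exact, so we need a bundle over $M$ on which $\omega_M$ becomes exact.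

\subsection{The bundle $Y_0$}

Let $M$ be a simply connected projective manifold with a holomorphic symplectic form $\omega_M$ whose periods $\int_\gamma\omega_M$, $\gamma\in H_2(M,\mathbf Z)$, lie in a lattice $\Lambda\subset\mathbf C$, and let $E=\mathbf C/\Lambda$. By Hodge theory $H^1(M,\mathbf C)=0$, $H^1(M,\mathcal O)=0$, and $\bar\omega_M$ is neither $d$-exact nor $\bar\partial$-exact. On a holomorphic principal $E$-bundle let $\partial_t$ be the generator of the action. By a \emph{primitive} of $(M,\omega_M)$ we mean a holomorphic principal $E$-bundle $r:Y_0\to M$ with an $E$-invariant holomorphic $1$-form $\theta$ such that $\theta(\partial_t)=1$ and $d\theta=r^*\omega_M$.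

\begin{proposition}\label{prop:Y0}
A primitive $(Y_0,\theta)$ exists. Every automorphism $\phi$ of $M$ with $\phi^*\omega_M=\omega_M$ lifts to an automorphism $\tilde\phi$ of $Y_0$ with $r\tilde\phi=\phi r$ and $\tilde\phi^*\theta=\theta$.
\end{proposition}

\begin{proof}
Choose a cover $(U_i)$ of $M$ whose nonempty finite intersections are contractible and each of whose members lies in a coordinate ball. Then $\omega_M=d\eta_i$ on $U_i$ and $\eta_j-\eta_i=df_{ij}$ on $U_{ij}$, with $\eta_i,f_{ij}$ holomorphic and $f_{ij}=-f_{ji}$. The constants $f_{ij}+f_{jk}+f_{ki}$ form the \v Cech cocycle that represents $\pm[\omega_M]$ in $H^2(M,\mathbf C)=\operatorname{Hom}(H_2(M,\mathbf Z),\mathbf C)$. Since $H_1(M,\mathbf Z)=0$, we have $H^2(M,\Lambda)=\operatorname{Hom}(H_2(M,\mathbf Z),\Lambda)$, and by the hypothesis on periods the class comes from this group. So after changing the $f_{ij}$ by constants the cocycle has values in $\Lambda$. Glue the sets $U_i\times E$ by $t_i-t_j=f_{ij}$ modulo $\Lambda$. The forms $dt_i+\eta_i$ agree on overlaps, since $dt_i-dt_j=\eta_j-\eta_i$, and define $\theta$.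

Any two primitives are isomorphic over $M$. Indeed, over a small ball $U$ trivialize both, so that $\theta=dt+\eta$ and $\theta'=dt'+\eta'$ with $d\eta=d\eta'=\omega_M$. An isomorphism of $E$-bundles $t'=t+g$, $g:U\to E$, matches the forms if and only if $dg=\eta-\eta'$. Such $g$ exist and are unique up to a constant in $E$. So the local isomorphisms form a locally constant sheaf with nonempty stalks, which has a global section because $M$ is simply connected. The pull-back of $(Y_0,\theta)$ by $\phi$ is a primitive, and $\tilde\phi$ is the composite $Y_0\cong\phi^*Y_0\to Y_0$.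
\end{proof}

The manifold $Y_0$ is compact, and $\theta,\bar\theta$ restrict to a basis of the invariant complex $1$-forms on each fiber. So an $E$-invariant form is uniquely a combination of $1,\theta,\bar\theta,\theta\wedge\bar\theta$ with coefficients pulled back from $M$, and an invariant $(0,1)$-form is $g\bar\theta+r^*\nu'$ with $g$ a function and $\nu'$ a $(0,1)$-form on $M$. Since $\theta$ is holomorphic, $\partial\bar\theta=0$ and $\bar\partial\bar\theta=d\bar\theta=r^*\bar\omega_M$. We omit $r^*$ on coefficients when no confusion arises.

\begin{lemma}\label{lem:coh}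
\begin{enumerate}
\item[(a)] The kernel of $r^*:H^2(M,\mathcal O)\to H^2(Y_0,\mathcal O)$ is $\mathbf C[\bar\omega_M]$.
\item[(b)] $H^1(Y_0,\mathcal O)=0$.
\item[(c)] The map $r^*:H^2(M,\mathbf C)\to H^2(Y_0,\mathbf C)$ is onto, and its kernel is spanned by $[\omega_M]$ and $[\bar\omega_M]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $r^*\eta=\bar\partial\nu$. Averaging over the compact group $E$, which acts holomorphically and fixes $r^*\eta$, we may assume $\nu=g\bar\theta+\nu'$. Then $\eta=\bar\partial g\wedge\bar\theta+g\bar\omega_M+\bar\partial\nu'$. The coefficient of $\bar\theta$ gives $\bar\partial g=0$, so $g$ is constant and $[\eta]=g[\bar\omega_M]$. Conversely $r^*\bar\omega_M=\bar\partial\bar\theta$.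

(b) We must first see that averaging does not change a Dolbeault class. By Hodge theory on the compact complex manifold $Y_0$, the space $H^1(Y_0,\mathcal O)$ has finite dimension and the map from closed forms to classes is continuous in the $C^\infty$ topology. Let $\nu$ be a $\bar\partial$-closed $(0,1)$-form and $\nu_c$ its pull-back by the translation by $c\in\mathbf C$. The forms $\nu_c$ have type $(0,1)$, so $\partial\nu_c/\partial\bar c=L_{\bar\partial_t}\nu_c$ has type $(0,1)$, where $\bar\partial_t$ is the conjugate of $\partial_t$. The $(0,1)$-part of Cartan's formula $L_{\bar\partial_t}\nu_c=d(\nu_c(\bar\partial_t))+\iota_{\bar\partial_t}\partial\nu_c$ is $\bar\partial(\nu_c(\bar\partial_t))$, which is exact. So $c\mapsto[\nu_c]$ is holomorphic and $\Lambda$-periodic, hence constant, and $\nu$ is cohomologous to its average $g\bar\theta+\nu'$. As in (a), $g$ is constant and $g\bar\omega_M+\bar\partial\nu'=0$. So $g=0$, and $\nu'$ is exact because $H^1(M,\mathcal O)=0$.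

(c) Translations are homotopic to the identity, so every de Rham class has an invariant representative $\beta=a+\theta\wedge b+\bar\theta\wedge b'+g\,\theta\wedge\bar\theta$. In $d\beta=0$ the coefficients of $\theta\wedge\bar\theta$, $\theta$ and $\bar\theta$ give $dg=0$, $db=-g\bar\omega_M$ and $db'=g\omega_M$. So $g$ is a constant, which is zero as $\bar\omega_M$ is not exact, and $b=df$, $b'=df'$ as $H^1(M,\mathbf C)=0$. From $\theta\wedge df=f\omega_M-d(f\theta)$ and the conjugate formula, $\beta$ is cohomologous to the pull-back of $a+f\omega_M+f'\bar\omega_M$, which is closed since $r^*$ is injective on forms. If $r^*a=d\mu$, average to get $\mu=b+f\theta+f'\bar\theta$. The coefficients of $\theta$ and $\bar\theta$ in $d\mu$ give $df=df'=0$, so $a=db+f\omega_M+f'\bar\omega_M$ with constants $f,f'$. Conversely both forms become exact on $Y_0$.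
\end{proof}

\begin{lemma}\label{lem:cone}
Let $S$ be a complex manifold with trivial tangent bundle and a holomorphic $1$-form $\alpha_S$ with $d\alpha_S$ symplectic; $S$ may be a point. On $\Sigma_S=Y_0\times S\times\mathbf C^\times$, with $\mathbf C^\times$ acting on the last coordinate $\tau$, put $\alpha=\theta+\alpha_S$. Then $\omega=d(\tau\alpha)$ is symplectic and homogeneous of degree $1$, and with $\varpi:\Sigma_S\to M$ the projection,
\[
\iota_\Pi\varpi^*\psi=\tau^{-1}\varpi^*\iota_{\Pi_M}\psi\quad\text{for $(2,q)$-forms $\psi$ on $M$},\qquad\operatorname{tr}\operatorname{at}(T\Sigma_S)^2=\varpi^*\operatorname{tr}\operatorname{at}(TM)^2 .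
\]
\end{lemma}

\begin{proof}
The form $d\alpha=r^*\omega_M+d\alpha_S$ is pulled back from a symplectic form on $M\times S$, so on $Y_0\times S$ its kernel is spanned by $\partial_t$, and $\alpha(\partial_t)=1$. Hence $d\alpha$ is nondegenerate on $\ker\alpha$. For $\omega=d\tau\wedge\alpha+\tau\,d\alpha$ the plane spanned by $\partial_\tau,\partial_t$ is orthogonal to $\ker\alpha\subset T(Y_0\times S)$ and $\omega(\partial_\tau,\partial_t)=1$; so $\omega$ is nondegenerate.

Let $f,g$ be local functions on $M$, and let $\hat H_f$ be the lift of $H_f$ to $Y_0$ with $\theta(\hat H_f)=0$. Then $d\tau$ and $\alpha$ vanish on $\hat H_f$, so $\iota_{\hat H_f}\omega=\tau\,\varpi^*\iota_{H_f}\omega_M=-\tau\,d(\varpi^*f)$. Thus $\tau^{-1}\hat H_f$ is the Hamiltonian field of $\varpi^*f$, and $\{\varpi^*f,\varpi^*g\}=\tau^{-1}\varpi^*\{f,g\}_M$. Applied to coordinates $x^a,x^b$ on $M$ this gives the first formula. The kernel of $T\Sigma_S\to\varpi^*TM$ is spanned by $\partial_t$, $\partial_\tau$ and a frame of $TS$, so it is trivial, and additivity gives the second formula.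
\end{proof}

\subsection{K3 surfaces with a lattice of periods}

Recall that a projective K3 surface $X$ is simply connected, has a holomorphic symplectic form $\sigma$ spanning $H^{2,0}$, and has $h^{1,0}=h^{0,1}=0$, $h^{1,1}=20$, $c_1=0$, $\int_Xc_2=24$. The N\'eron--Severi group $NS(X)=H^2(X,\mathbf Z)\cap H^{1,1}$ equals $\operatorname{Pic}X$, and by the Hodge index theorem the intersection form on it is nondegenerate with exactly one positive square. A smooth rational curve has self-intersection $-2$ by adjunction. We have $(\sigma,\sigma)=0$ and $(\sigma,\bar\sigma)=\int_X\sigma\wedge\bar\sigma>0$.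

By Poincar\'e duality the periods of $\sigma$ are the numbers $(x,\sigma)$, $x\in H^2(X,\mathbf Z)$. The kernel of $x\mapsto(x,\sigma)$ is $NS(X)$, so the periods form a group of rank $22-\operatorname{rank}NS(X)$, which can be discrete only if $\operatorname{rank}NS(X)=20$.

\begin{lemma}\label{lem:K3}
Let $X$ be a projective K3 surface with $\operatorname{rank}NS(X)=20$. Then $H^2(X,\mathbf C)=NS_{\mathbf C}\oplus T_{\mathbf C}$ with $T_{\mathbf C}=NS^\perp=\mathbf C\sigma\oplus\mathbf C\bar\sigma$, and the periods of $\sigma$ form a lattice $\Lambda\subset\mathbf C$. Moreover $\operatorname{tr}\operatorname{at}(TX)^2=c_X[\sigma\wedge\bar\sigma]$ with $c_X\int_X\sigma\wedge\bar\sigma=192\pi^2$, and $\iota_{\Pi_\sigma}(\sigma\wedge\bar\sigma)=\bar\sigma$.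
\end{lemma}

\begin{proof}
By dimension $NS_{\mathbf C}=H^{1,1}$, whose orthogonal complement is $H^{2,0}\oplus H^{0,2}$. This complement is defined over $\mathbf Q$, so the orthogonal projection of $H^2(X,\mathbf Z)$ to $T_{\mathbf R}=\langle\operatorname{Re}\sigma,\operatorname{Im}\sigma\rangle$ is a finitely generated subgroup of the plane $T_{\mathbf Q}$ that spans it, hence a lattice in $T_{\mathbf R}$. The map $x\mapsto(x,\sigma)$ factors through this projection and sends $\operatorname{Re}\sigma$ and $\operatorname{Im}\sigma$ to $\frac12(\bar\sigma,\sigma)$ and $\frac i2(\bar\sigma,\sigma)$; so it is an $\mathbf R$-linear isomorphism $T_{\mathbf R}\to\mathbf C$.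

Integration is an isomorphism $H^2(X,\Omega^2)\to\mathbf C$. The curvature $R$ of a Chern connection on $TX$ has type $(1,1)$, and $\mathrm{ch}_2=\frac12(\frac i{2\pi})^2\operatorname{tr}R^2$ represents $\frac12c_1^2-c_2$. So $\int_X\operatorname{tr}R^2=-8\pi^2\cdot(-24)=192\pi^2$. Finally, $\sigma=d\xi\wedge dx$ in Darboux coordinates with $\{\xi,x\}=1$.
\end{proof}

\begin{example}[the condition \eqref{eq:obs} in dimensions $4$ and $6$]\label{ex:model}
Let $X$ be as in Lemma~\ref{lem:K3} and take for $S$ a point.

\emph{First attempt: $M=X$.} By Lemma~\ref{lem:cone}, $\iota_\Pi\operatorname{tr}\operatorname{at}(T\Sigma_S)^2$ is the class of $c_X\tau^{-1}\varpi^*\bar\sigma=\bar\partial(c_X\tau^{-1}\bar\theta)$. The bundle that makes $\sigma$ exact also kills $\bar\sigma$, and \eqref{eq:obs} holds with $e=0$. We need $\dim H^2(M,\mathcal O)\ge2$.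

\emph{Second attempt: $M=X\times X$.} Let $\sigma_1,\sigma_2$ be the pull-backs of $\sigma$. By the K\"unneth formula, $[\bar\sigma_1],[\bar\sigma_2]$ is a basis of $H^2(M,\mathcal O)$, $H^2(M,\mathbf C)=H^2(X,\mathbf C)^{\oplus2}$ and $H_2(M,\mathbf Z)=H_2(X,\mathbf Z)^{\oplus2}$. For an integer $n\ge1$ the form $\omega_M=\sigma_1+n\sigma_2$ is symplectic with periods in $\Lambda$, and $\Pi_M=\Pi^{(1)}_\sigma+n^{-1}\Pi^{(2)}_\sigma$. As $TM$ is the sum of the pull-backs of $TX$,
\begin{equation}\label{eq:second}
\iota_{\Pi_M}\operatorname{tr}\operatorname{at}(TM)^2=c_X\,[\bar\sigma_1+n^{-1}\bar\sigma_2].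
\end{equation}
This is a multiple of $[\bar\omega_M]=[\bar\sigma_1+n\bar\sigma_2]$ only if $n^2=1$. So for $n=2$ its pull-back to $Y_0$ is not zero, by Lemma~\ref{lem:coh}(a): on this cone of dimension $6$ the second term of \eqref{eq:obs} survives.

\emph{The first term can cancel it.} Let $\ell\subset X$ be a smooth rational curve, $\varepsilon_0$ the harmonic $(1,1)$-form in the class $2\pi i[\ell]$, and $\varepsilon=\varepsilon_1+\varepsilon_2$ the sum of its pull-backs to $M$. Then $\int_X\frac12\varepsilon_0^2=\frac12(2\pi i)^2(-2)=4\pi^2=\frac1{48}\cdot192\pi^2$, so $\frac12[\varepsilon_0^2]=\frac1{48}\operatorname{tr}\operatorname{at}(TX)^2$. The mixed term $\varepsilon_1\wedge\varepsilon_2$ is annihilated by $\iota_{\Pi_M}$. By \eqref{eq:square} and Lemma~\ref{lem:cone}, the form $e$ given by $\varpi^*\varepsilon$ satisfies \eqref{eq:obs}, and Theorem~\ref{thm:obs} gives no contradiction.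
\end{example}

The example shows what is missing: the classes in $H^{1,1}(X)$ must be made unavailable. By Theorem~\ref{thm:obs}, $e$ comes from a closed form $\Omega_1$ on $\Sigma$. If $\Sigma$ fibers over a base with fibers containing $Y_0$, the de Rham class of $\Omega_1$ on $Y_0$ is invariant under monodromy. So we look for automorphisms of $X$ that preserve $\sigma$, in order to lift to $(Y_0,\theta)$, and have no common fixed vector in $H^{1,1}(X)=NS(X)_{\mathbf C}$.

\section{The Fermat quartic}\label{sec:fermat}

Let $X=\{x_0^4+x_1^4+x_2^4+x_3^4=0\}\subset\mathbf P^3$, a smooth quartic and hence a K3 surface, and let $h$ be the hyperplane class, $h^2=4$.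

\begin{proposition}\label{prop:fermat}
We have $\operatorname{rank}NS(X)=20$. To each of the $48$ lines $\ell\subset X$ one can attach an automorphism $t_\ell$ of $X$ with $t_\ell^*\sigma=\sigma$, in such a way that $0$ is the only vector of $NS(X)_{\mathbf C}$ fixed by all $t_\ell^*$.
\end{proposition}

An automorphism of finite order fixes an ample class, so the $t_\ell$ cannot generate a finite group. We take translations of infinite order on elliptic fibrations. The proof occupies this section.

\subsection{The lines}

A line in $X$ is given by binary linear forms $L_0,\dots,L_3$ that span a space of dimension $2$ and satisfy $\sum L_i^4=0$. The fourth powers of at most five pairwise nonproportional binary linear forms are linearly independent, by the Vandermonde determinant. So in each proportionality class of nonzero $L_i$ the fourth powers add up to zero, and each class has at least two members. There are at least two classes, hence exactly two classes of two members. Thus $X$ contains exactly $48$ lines, in three families of $16$; with $\zeta,\zeta',\dots$ fourth roots of $-1$ they are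
\[
\text{I}:\ x_0=\zeta x_1,\ x_2=\zeta'x_3;\qquad\text{II}:\ x_0=\eta x_2,\ x_1=\eta'x_3;\qquad\text{III}:\ x_0=\mu x_3,\ x_1=\mu'x_2 .
\]
Permutations of the coordinates and scalings by fourth roots of unity act transitively on the lines. The plane $x_0=\zeta x_1$ meets $X$ in $x_2^4+x_3^4=0$, so $h$ is a sum of four lines.

Let $\ell=\{(\zeta s,s,\zeta's',s')\}$ be in family I. Another line of family I meets $\ell$ in the point $s'=0$ if only $\zeta'$ differs, in the point $s=0$ if only $\zeta$ differs, and not at all if both differ; so $6$ lines meet $\ell$ and $9$ are skew to it. A line of family II meets $\ell$ if $\zeta s=\eta\zeta's'$ and $s=\eta's'$ have a nonzero solution, that is, if $\eta=\zeta\eta'/\zeta'$. This number has fourth power $-1$, so there is one such line for each $\eta'$. For family III the equations $\zeta s=\mu s'$, $s=\mu'\zeta's'$ give $\mu=\zeta\zeta'\mu'$, again with fourth power $-1$. So \emph{every line meets exactly $6+4+4=14$ others}. Two distinct lines that meet have intersection number $1$.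

\begin{lemma}\label{lem:span}
The lines span $NS(X)_{\mathbf Q}$, and $\operatorname{rank}NS(X)=20$.
\end{lemma}

\begin{proof}
We decompose the span of the lines under the group $\mu_4^4$ of scalings $t=(t_0,\dots,t_3)$, whose characters $t\mapsto\prod t_j^{a_j}$ are indexed by $(a_0,\dots,a_3)\in(\mathbf Z/4)^4$. Let $\ell_{jk}$, $j,k\in\mathbf Z/4$, be the line of family I with $\zeta=e^{\pi i/4}i^j$, $\zeta'=e^{\pi i/4}i^k$. The scaling $t$ multiplies $\zeta$ by $t_0/t_1$ and $\zeta'$ by $t_2/t_3$. So for $a,b\in\{1,2,3\}$ the vector $w=\sum i^{-aj-bk}\ell_{jk}$ is multiplied by $(t_0/t_1)^a(t_2/t_3)^b$. It is not zero, because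
\[
w\cdot\bar w=16\Big(-2+\sum_{u=1}^3i^{au}+\sum_{u=1}^3i^{bu}\Big)=16(-2-1-1)\ne0 .
\]
Hence the characters $(a,-a,b,-b)$ occur, and by symmetry all their permutations. Each pair $(a,-a)$ is $(1,3)$, $(3,1)$ or $(2,2)$, so we get the $6$ permutations of $(1,1,3,3)$, the $12$ permutations of $(2,2,1,3)$, and $(2,2,2,2)$. These are $19$ distinct nontrivial characters, and the invariant class $h$ also lies in the span. So the span has dimension $\ge20=h^{1,1}$.
\end{proof}

\subsection{Elliptic fibrations and translations}

Fix a line $\ell$. A plane $P\supset\ell$ cuts $X$ in $\ell+C_P$, with $C_P$ a plane cubic of class $F_\ell=h-\ell$, and $F_\ell^2=4-2-2=0$, $\ell\cdot F_\ell=1+2=3$. For $P\ne P'$ the curves $C_P,C_{P'}$ meet only along $P\cap P'=\ell$, so $\ell$ is their only possible common component. If $\ell\subset C_P$, the plane section is singular along $\ell$ and $P$ is the tangent plane of $X$ at each point of $\ell$; this cannot hold for two planes. So $C_P$ and $C_{P'}$ have no common component, and they are disjoint since $F_\ell^2=0$. The pencil defines a morphism $X\to\mathbf P^1$ whose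 fibers are the cubics $C_P$. They are connected, and the general one is smooth, hence of genus $1$. A component of a fiber has intersection number $0$ with $F_\ell$, so no fiber contains $\ell$. A line $\ell'$ skew to $\ell$ has $\ell'\cdot F_\ell=1$ and is a section.

With $\ell'$ as origin the generic fiber is an elliptic curve, and its rational points, the sections, form the Mordell--Weil group. The Shioda--Tate formula for an elliptic K3 surface with a section says that this group has rank $\operatorname{rank}NS(X)-2-\sum_v(m_v-1)$, where $m_v$ is the number of irreducible components of the fiber over $v$. A plane cubic with $m_v=3$ consists of three lines, and one with $m_v=2$ contains a line; so $m_v-1$ is at most the number of lines in the fiber. These lines differ from $\ell$, meet $\ell$ because they lie in a plane with it, and belong to one fiber only. Hence $\sum(m_v-1)\le14$, and the rank is at least $20-2-14=4$.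

Let $t_\ell$ be the translation by a section of infinite order. It is a birational self-map of a K3 surface, hence an automorphism; it has infinite order, and $t_\ell^*F_\ell=F_\ell$ since it preserves the fibers. It preserves $\sigma$. Indeed, over a small disc of smooth fibers, with coordinate $s$, the fiberwise exponential map presents $X$ as the quotient of the set of pairs $(s,u)$, $u\in\mathbf C$, by translations $u\mapsto u+\lambda(s)$. The form $ds\wedge du$ is invariant under every map $(s,u)\mapsto(s,u+p(s))$ with $p$ holomorphic. So it descends, and $\sigma=g\,ds\wedge du$ with $g$ holomorphic, hence constant on the compact fibers. Locally $t_\ell$ is such a map, so $t_\ell^*\sigma=\sigma$ on an open set and therefore on $X$.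

\begin{proof}[End of the proof of Proposition~\ref{prop:fermat}]
The common fixed space is defined by rational linear equations, so it suffices to treat $a\in NS(X)_{\mathbf Q}$ fixed by all $t_\ell^*$. Suppose $a\cdot F_\ell\ne0$ for some $\ell$. The Gram determinant of $a,F_\ell$ is $-(a\cdot F_\ell)^2<0$, so these vectors span a plane of signature $(1,1)$, fixed pointwise by $t_\ell^*$. By the Hodge index theorem its orthogonal complement is negative definite, and $t_\ell^*$ preserves the lattice of integral classes in it, whose isometry group is finite. So some power $t_\ell^N$, $N\ge1$, fixes $h$. It then preserves the line bundle $\mathcal O_X(1)$, and $H^0(X,\mathcal O_X(1))=H^0(\mathbf P^3,\mathcal O(1))$ because $H^0$ and $H^1$ of $\mathcal O_{\mathbf P^3}(-3)$ vanish. So $t_\ell^N$ is induced by the stabilizer of $X$ in $PGL_4$. This is an algebraic group whose Lie algebra embeds in $H^0(X,TX)\cong H^0(X,\Omega^1)=0$, so it is finite, contrary to the infinite order of $t_\ell$.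

Hence $a\cdot\ell=a\cdot h$ for all $48$ lines. Since $h$ is a sum of four lines, $a\cdot h=4\,a\cdot h$, so $a\cdot\ell=0$ for all $\ell$. The lines span $NS(X)_{\mathbf Q}$ and the form is nondegenerate, so $a=0$.
\end{proof}

\section{The counterexample}\label{sec:main}

\subsection{Construction}

Let $X$ be the Fermat quartic, $\Lambda$ the lattice of periods of $\sigma$, $M=X\times X$, $\omega_M=\sigma_1+2\sigma_2$, and $(Y_0,\theta)$ a primitive, of dimension $5$. The automorphisms $\phi_\ell=t_\ell\times t_\ell$ preserve $\omega_M$; choose lifts $\tilde\phi_\ell$ as in Proposition~\ref{prop:Y0}. We want them as monodromy of a fibration. Nothing is known about relations between the lifts, so the fundamental group of the base should be free; and the total space must carry a contact form, so we use a cotangent bundle as base.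

Let $N$ be the complement of $48$ points in $\mathbf C$. Its fundamental group $G$ is free on $48$ generators $g_\ell$, which we index by the lines. Let $Z\to N$ be the universal cover and $z_0$ the pull-back of the coordinate of $\mathbf C$; it is $G$-invariant and a local coordinate at every point of $Z$. For $m\ge0$ put
\[
S=T^*(Z\times\mathbf C^m)=Z\times\mathbf C^m\times\mathbf C^{m+1},\qquad\alpha_S=\sum_{i=0}^m\xi_i\,dz_i ,
\]
where $\alpha_S$ is the Liouville form. The manifold $S$ is connected, its tangent bundle is trivialized by the fields $\partial_{z_i},\partial_{\xi_i}$, and $G$ acts through the factor $Z$, preserving $\alpha_S$. Let $G$ act on $Y_0$ by $g_\ell\mapsto\tilde\phi_\ell$. The diagonal action on $Y_0\times S$ is free and properly discontinuous, because it is so on $Z$, and it preserves $\alpha=\theta+\alpha_S$. Put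
\[
Y=(Y_0\times S)/G,\qquad\Sigma=Y\times\mathbf C^\times=\Sigma_S/G,\qquad\omega=d(\tau\alpha).
\]
By Lemma~\ref{lem:cone}, $\Sigma$ is a symplectic cone with basis $Y$; the form $\omega$ has degree $1$, so its bracket has degree $-1$, and $\dim\Sigma=5+2(m+1)+1=8+2m$.

\subsection{Proof of Theorem~\ref{thm:main}}

Suppose that $\Sigma$ carries a star algebra with this bracket. Pull the forms $\Omega_1$, $e$ and the identity \eqref{eq:obs} of Theorem~\ref{thm:obs} back to the covering $\Sigma_S$, keeping the names; there $\Omega_1$ is $G$-invariant. For $s\in S$ let $j_s:Y_0\to\Sigma_S$ be the holomorphic map $y\mapsto(y,s,1)$. Fix $s$ and put $j=j_s$. Then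
\begin{equation}\label{eq:restricted}
\tfrac12\,[j^*\Pi(e,e)]+\tfrac1{48}\,j^*\iota_\Pi\operatorname{tr}\operatorname{at}(T\Sigma_S)^2=0\quad\text{in }H^2(Y_0,\mathcal O).
\end{equation}
By Lemma~\ref{lem:cone} and \eqref{eq:second}, the second term is $\frac{c_X}{48}\,r^*[\bar\sigma_1+\frac12\bar\sigma_2]$, which is not zero, as we saw in Example~\ref{ex:model}. We show that the first term vanishes; this contradiction proves the theorem. Let $\Omega'=j^*\Omega_1$.

\emph{Step 1: monodromy removes the N\'eron--Severi part of $[\Omega']$.} We have $g_\ell\circ j_s=j_{g_\ell s}\circ\tilde\phi_\ell$, so $j_s^*\Omega_1=j_s^*g_\ell^*\Omega_1=\tilde\phi_\ell^*j_{g_\ell s}^*\Omega_1$. Since $S$ is connected, $j_{g_\ell s}$ is homotopic to $j_s$, and since $\Omega_1$ is closed, the class $[\Omega']\in H^2(Y_0,\mathbf C)$ is fixed by all $\tilde\phi_\ell^*$. By Lemma~\ref{lem:coh}(c), $[\Omega']=r^*a$ with $a\in H^2(X,\mathbf C)^{\oplus2}$, and $\phi_\ell^*a-a$ lies in the span of $[\omega_M],[\bar\omega_M]$, which is contained in $T_{\mathbf C}^{\oplus2}$. Write $a=a_{NS}+a_T$ according to Lemma~\ref{lem:K3}.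 The map $\phi_\ell^*=t_\ell^*\oplus t_\ell^*$ preserves this decomposition, so $\phi_\ell^*a_{NS}=a_{NS}$ for all $\ell$, and $a_{NS}=0$ by Proposition~\ref{prop:fermat}. Thus, with constants $c_i,d_i$ and a smooth $1$-form $\mu$,
\[
\Omega'=r^*(c_1\sigma_1+c_2\sigma_2+d_1\bar\sigma_1+d_2\bar\sigma_2)+d\mu .
\]

\emph{Step 2: $\Omega'^{1,1}$ is $\bar\partial$-exact.} The manifold $Y_0$ is not K\"ahler (on it the holomorphic form $\theta$ is not closed), so this does not follow from Step 1 alone; we use $\Omega_1^{0,2}=0$. It gives $r^*(d_1\bar\sigma_1+d_2\bar\sigma_2)=-\bar\partial\mu^{0,1}$. By Lemma~\ref{lem:coh}(a) and the independence of $[\bar\sigma_1],[\bar\sigma_2]$, we get $d_1\bar\sigma_1+d_2\bar\sigma_2=c\,\bar\omega_M$ for a constant $c$. Since $r^*\bar\omega_M=d\bar\theta$, we may replace $\mu$ by $\mu+c\bar\theta$ and assume $d_1=d_2=0$. Then $\bar\partial\mu^{0,1}=0$, so $\mu^{0,1}=\bar\partial f$ by Lemma~\ref{lem:coh}(b), and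
\[
\Omega'^{1,1}=\bar\partial\mu^{1,0}+\partial\bar\partial f=\bar\partial\mu',\qquad\mu'=\mu^{1,0}-\partial f .
\]

\emph{Step 3: the restriction of $e$ is $\bar\partial$-exact.} The contraction $\Pi(e,e)$ involves all components of $e$, also those conormal to $Y_0$. Since $\Sigma_S$ is a product, $j^*\Omega^1_{\Sigma_S}$ is the direct sum of $\Omega^1_{Y_0}$ and a trivial bundle. Accordingly the restriction of $e$, a $\bar\partial$-closed $(0,1)$-form on $Y_0$ with values in $j^*\Omega^1_{\Sigma_S}$, splits as $e'+e''$. The components of $e''$ are global $\bar\partial$-closed $(0,1)$-forms, exact by Lemma~\ref{lem:coh}(b). In coordinates $x^a$ on $Y_0$ we have $-dx^a\wedge e'_a=\Omega'^{1,1}=\bar\partial(\mu'_a\,dx^a)=-dx^a\wedge\bar\partial\mu'_a$, so $e'=\bar\partial\mu'$. Hence the restriction of $e$ is $\bar\partial f'$ for a smooth section $f'$ of $j^*\Omega^1_{\Sigma_S}$. As $\Pi$ restricts to a holomorphic pairing on this bundle, $j^*\Pi(e,e)=\bar\partial(\Pi^{ab}f'_a\,j^*e_b)$, with indices now running over all coordinates of $\Sigma_S$.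

So the first term of \eqref{eq:restricted} is zero and the second is not. No star algebra with the given bracket exists on $\Sigma$, and $\dim\Sigma=8+2m$ with $m\ge0$ arbitrary. \qed

\begin{thebibliography}{9}

\bibitem{CSA}
\emph{Complex Star Algebras}, \texttt{http://www.math.jussieu.fr/\textasciitilde boutet/ComplexStar.pdf}.

\bibitem{Dem}
J.-P.~Demailly, \emph{On the Frobenius integrability of certain holomorphic $p$-forms}, 2002.

\bibitem{KPSW}
Kebekus, Peternell, Sommese and Wi\'sniewski, \emph{Projective contact manifolds}, Invent. Math. \textbf{142} (2000).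

\end{thebibliography}
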